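\title{Solutions of the pigeonhole principle that compute no weakly 3-generic set}

\begin{abstract}
We prove that for every covering $A^0\cup A^1\supseteq\omega$, with $A^0,A^1$ arbitrary sets, there is an infinite subset $G$ of $A^0$ or of $A^1$ that computes no weakly $3$-generic set. This confirms a conjecture posed in \cite{slides}. The proof produces countably many nowhere dense $\Pi^0_1(\emptyset'')$ classes, independent of the covering, such that $G$ can be chosen with every set computable from $G$ in one of them. We also give a relativized form with arbitrarily thin classes, and combine it with a known fact to see that the number $3$ is optimal.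
\end{abstract}

\section{The question and the answer}

Suppose $A^0\cup A^1\supseteq\omega$. At least one of the two parts is infinite; call any infinite subset of $A^0$ or of $A^1$ a \emph{solution} of the covering. For $A\subseteq\omega$ write $[A]^\omega$ for the set of infinite subsets of $A$, so the solutions are the members of $[A^0]^\omega\cup[A^1]^\omega$. The parts are arbitrary; they need not be computable or even arithmetical. How much information can one covering force into \emph{all} of its solutions?

Coding is difficult, because a solution may be thinned out at will and may be taken from either part. One property, however, does pass to all infinite subsets of a set: having long gaps. A function $f$ \emph{dominates} $g$ if $g(x)\le f(x)$ for all but finitely many $x$.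

\begin{proposition}\label{gap}
Let $f_0,f_1,\dots$ be functions from $\omega$ to $\omega$. There is a covering $A^0\cup A^1=\omega$ such that every $G\in[A^0]^\omega\cup[A^1]^\omega$ computes a function that is dominated by no $f_i$.
\end{proposition}

\begin{proof}
Let $a_0=0$ and choose $a_{k+1}>a_k$ larger than $f_i(a_k)$ for all $i\le k$. Let $A^0=\bigcup_m[a_{2m},a_{2m+1})$ and $A^1=\bigcup_m[a_{2m+1},a_{2m+2})$. Given a solution $G$, let $d(x)=\min(G\cap[x,\infty))$; clearly $d\le_TG$. If $G\subseteq A^0$, then $G$ misses $[a_k,a_{k+1})$ for every odd $k$, and if $G\subseteq A^1$, for every even $k$. For these $k$ we have $d(a_k)\ge a_{k+1}>f_i(a_k)$ whenever $i\le k$. So no $f_i$ dominates $d$.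
\end{proof}

Fast growing functions help to compute generic sets. Identify subsets of $\omega$ with points of Cantor space $2^\omega$, and for a binary string $v$ let $[v]$ be the cone of all $Z\in 2^\omega$ that extend $v$. An open set is $\Sigma^0_1(X)$ if it is a union of cones $[v]$, $v\in V$, for some $V$ that is c.e.\ in $X$. Let $n\ge1$. A set $Z$ is \emph{weakly $n$-generic} if it belongs to every dense $\Sigma^0_1(\emptyset^{(n-1)})$ open set. It is \emph{$n$-generic} if for every $\Sigma^0_1(\emptyset^{(n-1)})$ open set $U$, either $Z\in U$ or some cone $[v]$ containing $Z$ is disjoint from $U$. No cone is disjoint from a dense set, so $n$-generic sets are weakly $n$-generic.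

It is known that every function not dominated by any $\Delta^0_3$ function computes a $2$-generic set. If $(f_i)$ in Proposition~\ref{gap} lists the $\Delta^0_3$ functions, we obtain the known fact that there is a covering all of whose solutions compute $2$-generic sets. What about $3$? At first sight nothing stops us from using a richer list, say of all arithmetical functions, so one may hope that long gaps again suffice. The following conjecture, posed in \cite{slides}, says that they never do, and that no other covering does better.

\begin{quote}
\textbf{Conjecture} (\cite{slides}). For every covering $A^0\cup A^1\supseteq\omega$ there is some $G\in[A^0]^\omega\cup[A^1]^\omega$ that computes no weakly $3$-generic set.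
\end{quote}

The conjecture is true.

\begin{theorem}\label{A}
For every finite covering $A^0\cup\dots\cup A^{r-1}\supseteq\omega$ there are $p<r$ and $G\in[A^p]^\omega$ such that no $Z\le_TG$ is weakly $3$-generic. More precisely, there is a countable family of dense $\Sigma^0_1(\emptyset'')$ open sets $U_{e,h}\subseteq2^\omega$ $(e\le h)$, not depending on the covering, such that $G$ can be chosen so that every $Z\in2^\omega$ with $Z\le_TG$ lies outside some $U_{e,h}$.
\end{theorem}

The complements of the sets $U_{e,h}$ are very thin: along a sequence of lengths, their members have few initial segments. The next theorem says how few. We write $Z\upharpoonright\ell$ for the initial segment of $Z$ of length $\ell$. In an inclusion such as $Q\subseteq2^\ell$, the symbol $2^\ell$ stands for the set of binary strings of length $\ell$; elsewhere it is the number. Finite sets $Q_{e,k}$ are \emph{uniformly $X$-computable} if $X$ computes from $e$ and $k$ a complete list of the elements of $Q_{e,k}$.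

\begin{theorem}\label{B}
Let $B\subseteq\omega$ and let $q:\omega\to\omega$ be $B''$-computable. There are strictly increasing $B''$-computable sequences $(n_k)$ and $(t_k)$ with $t_k\ge q(n_k)+n_k+k+1$, and uniformly $B''$-computable finite sets $Q_{e,k}\subseteq2^{t_k-e}$ $(k\ge e)$ with $|Q_{e,k}|\le2^{n_k}$, such that for every finite covering $A^0\cup\dots\cup A^{r-1}\supseteq\omega$ there are $p<r$ and $G\in[A^p]^\omega$ with the following property: every $Z\in2^\omega$ with $Z\le_TG\oplus B$ satisfies, for some $e\le h$,
\[
Z\upharpoonright(t_k-e)\in Q_{e,k}\quad\text{for all }k\ge h .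
\]
\end{theorem}

Section~\ref{sec:idea} explains the idea. Sections~\ref{sec:conv}--\ref{sec:constr} prove Theorem~\ref{A}, and Theorem~\ref{B} for $B=\emptyset$. Section~\ref{sec:cons} relativizes the argument and draws consequences, including the optimality of $3$ (Proposition~\ref{sharp}).

\section{The idea in the smallest case}\label{sec:idea}

To find $G$ we must control every set computed from $G$. Consider first only the identity functional, that is, $Z=G$. We want one closed nowhere dense set $K$ that contains a solution of every covering.

Put $n_0=0$, $t_k=n_k+k+1$, $n_{k+1}=t_k+1$, and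
\[
K=\{Z: Z\cap[n_k,t_k)=\emptyset\text{ for all }k\}.
\]
Thus $Z\in K$ iff for all $k$ the string $Z\upharpoonright t_k$ is in $Q_k=\{v0^{k+1}:|v|=n_k\}$, which contains only $2^{n_k}$ of the $2^{n_k+k+1}$ strings of length $t_k$. The closed set $K$ is nowhere dense, since every string has an extension with a $1$ in some later interval $[n_k,t_k)$. Now let $A^0\cup A^1\supseteq\omega$ be any covering. One part contains infinitely many of the numbers $t_0,t_1,\dots$; let $G$ consist of those. Then $G\in K$.

Read this as a strategy that builds $G$ inside a fixed part $A$ of the covering. It has three features.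
\begin{itemize}
\item \emph{Forecasts.} Suppose that when the block $b_k=[n_k,n_{k+1})$ is reached, the finite set $F\subseteq[0,n_k)$ has been built. We forecast that $Z\upharpoonright t_k$ will be the characteristic string of $F$ followed by zeros. The forecast depends on $F$ but not on the covering. As there are only $2^{n_k}$ sets $F\subseteq[0,n_k)$, there are at most $2^{n_k}$ forecasts; they form the set $Q_k$.
\item \emph{Blocks.} The block is long enough to allow us to fulfill the forecast: if $t_k\in A$, we may extend $F$ by $t_k$.
\item \emph{Waiting is free.} If $t_k\notin A$, we leave $F$ alone and wait for a later block. The forecasts for the \emph{same} $F$ at later blocks extend the earlier ones. So fulfilling a later forecast fulfills all those made while waiting. In this way the gaps that a covering can impose become harmless.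
\end{itemize}

For arbitrary functionals three difficulties arise.

\emph{Which forecasts are safe?} We do not know the covering, so a forecast should be one that some part of any finite partition allows us to fulfill. This leads to \emph{large} classes (Section~\ref{sec:large}). For the classes that we need, largeness is a $\Pi^0_2$ property, which is why $\emptyset''$, and hence the level $3$, appears.

\emph{Safe forecasts can be jointly unsafe.} Let $\Phi^Y(0)$ be the parity of $\min Y$ and $\Psi^Y(0)=1-\Phi^Y(0)$. From $F=\emptyset$ the forecast $\Phi^G(0)=0$ needs an even number in the set from which we choose, and every finite partition of $[n,\infty)$ has a part containing one. Likewise the forecast $\Psi^G(0)=0$ needs an odd number and is safe. But neither the set of even numbers nor the set of odd numbers serves both. So we fix, once and for all, a maximal compatible set $M$ of requirements, and allow only forecasts that belong to it.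

\emph{There may be no safe forecast.} Let $\Phi^Y(0)$ halt, with value $0$, iff $Y$ contains two consecutive numbers. The partition into even and odd numbers shows that, from $F=\emptyset$, neither value of $\Phi^G(0)$ can be safely forecast. But the same partition helps us: if we restrict $G$ to even or to odd numbers, $\Phi^G(0)$ never halts and there is no $Z$ to worry about. To be able to do so, we must pass to a part of a partition \emph{and} keep the ability to fulfill the forecasts. The notion of a \emph{fat} set (Section~\ref{sec:fat}) is made for that purpose.

\section{Conventions}\label{sec:conv}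

We write $[n,m)=\{x:n\le x<m\}$ and $\max\emptyset=-1$. For strings $u,v$ and $Z\in2^\omega$, $u\preceq v$ and $u\preceq Z$ mean that $u$ is an initial segment. A coloring $\chi:E\to r$ takes values in $\{0,\dots,r-1\}$; its color classes are the sets $\chi^{-1}(j)$, $j<r$, some of which may be empty. Recall that $\emptyset'$ decides $\Sigma^0_1$ statements and $\emptyset''$ decides $\Pi^0_2$ statements, uniformly.

Let $(\Phi_e)$ list the Turing functionals. For finite $F\subseteq\omega$ let $\sigma_F$ be its characteristic string of length $\max F+1$. Let $\Phi_e(F)$ be the longest binary string $v$ with $|v|\le|\sigma_F|$ such that for every $x<|v|$ the computation $\Phi_e^{\sigma_F}(x)$ halts within $|\sigma_F|$ steps, queries only numbers below $|\sigma_F|$, and outputs $v(x)$. The map $(F,e)\mapsto\Phi_e(F)$ is computable. If $\min D>\max F$ then $\sigma_F\preceq\sigma_{F\cup D}$, so $\Phi_e(F)\preceq\Phi_e(F\cup D)$. Finally, let $F_0\subsetneq F_1\subsetneq\cdots$ be finite sets with union $G$ such that $F_s=G\cap[0,\max F_s]$ for all $s$. If $Z=\Phi_e^G$ is total and $\{0,1\}$-valued, then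
\begin{equation}\label{limit}
\Phi_e(F_s)\preceq Z\text{ for all }s,\qquad |\Phi_e(F_s)|\to\infty,
\end{equation}
because $\sigma_{F_s}\preceq G$ and $|\sigma_{F_s}|\to\infty$, and because for each $\ell$ the computations $\Phi_e^G(x)$, $x<\ell$, take finitely many steps and queries.

Let $(W_i)$ be the standard list of c.e.\ sets of (codes of) finite subsets of $\omega$. Put
\[
\mathcal U_i=\{Y\subseteq\omega:\ D\subseteq Y\text{ for some }D\in W_i\},\qquad \mathcal U_I=\bigcap_{i\in I}\mathcal U_i\ \ (I\text{ finite}),\qquad \mathcal U_\emptyset=2^\omega .
\]
These classes are upward closed, and $I\subseteq J$ implies $\mathcal U_J\subseteq\mathcal U_I$. If $Y\in\mathcal U_I$ then already some finite subset of $Y$ is in $\mathcal U_I$.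

\section{Large classes and a maximal compatible set}\label{sec:large}

An upward closed class $\mathcal A$ of subsets of $\omega$ is \emph{large} if for all $n$ and all $r\ge1$, whenever $R_0\cup\dots\cup R_{r-1}=[n,\infty)$, some $R_j$ is in $\mathcal A$. An upward closed superclass of a large class is large. Compactness reduces largeness to finite intervals.

\begin{lemma}\label{compact}
Let $I$ be finite. Then $\mathcal U_I$ is large iff for all $n$ and $r\ge1$ there is $m$ such that every $\chi:[n,m)\to r$ has a color class in $\mathcal U_I$. Hence ``$\mathcal U_I$ is large'' is a $\Pi^0_2$ property of $I$.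
\end{lemma}

\begin{proof}
Suppose the condition holds and $R_0\cup\dots\cup R_{r-1}=[n,\infty)$. Take $m$ as in the condition and color each $x\in[n,m)$ by the least $j$ with $x\in R_j$. Some class is in $\mathcal U_I$; it is contained in some $R_j$, so $R_j\in\mathcal U_I$.

Conversely, suppose that for some $n,r$ no $m$ works. Call $\chi:[n,m)\to r$ bad if none of its classes is in $\mathcal U_I$. Bad colorings exist for every $m$ and, by upward closure, restrictions of bad colorings to shorter intervals $[n,m')$ are bad. By K\"onig's lemma there is $\chi:[n,\infty)\to r$ all of whose restrictions to intervals $[n,m)$ are bad. If a class of $\chi$ were in $\mathcal U_I$, then so would be its intersection with some $[n,m)$, which is a class of a bad coloring. So no class of $\chi$ is in $\mathcal U_I$, and $\mathcal U_I$ is not large.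

For finite $D$, ``$D\in\mathcal U_I$'' is $\Sigma^0_1$. There are finitely many $\chi:[n,m)\to r$, so the condition has the form $\forall n,r\,\exists m\,(\Sigma^0_1)$, which is $\Pi^0_2$.
\end{proof}

The intersection of two large classes need not be large: take the class of sets containing an even number and the class of sets containing an odd number. So we choose greedily. Define $M\subseteq\omega$ by recursion:
\[
i\in M\iff \mathcal U_{(M\cap[0,i))\cup\{i\}}\text{ is large.}
\]
By Lemma~\ref{compact}, $M\le_T\emptyset''$.

\begin{lemma}\label{M}
\begin{enumerate}
\item[(a)] For every finite $I\subseteq M$, the class $\mathcal U_I$ is large.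
\item[(b)] If $i\in M$ and $\mathcal U_i\subseteq\mathcal U_{i'}$, then $i'\in M$.
\item[(c)] If $i\notin M$, there are $n$, $r\ge1$ and $R_0\cup\dots\cup R_{r-1}=[n,\infty)$ such that no $R_j$ lies in $\mathcal U_i\cap\mathcal U_{M\cap[0,i)}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The class $\mathcal U_\emptyset=2^\omega$ is large. If $I\ne\emptyset$ and $i=\max I$, then $I\subseteq(M\cap[0,i))\cup\{i\}$, so $\mathcal U_I$ contains the class $\mathcal U_{(M\cap[0,i))\cup\{i\}}$, which is large as $i\in M$.

(b) We have $\mathcal U_{(M\cap[0,i'))\cup\{i'\}}\supseteq\mathcal U_{(M\cap[0,i'))\cup\{i\}}$, and the latter is large by (a).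

(c) This is the definition of $i\notin M$.
\end{proof}

\section{Forecasts}\label{sec:forecast}

Let $F$ be a finite set, the part of $G$ built so far. A forecast is a finite tuple $w=(w_0,\dots,w_{m-1})$ of binary strings, $m\ge0$; it predicts that if $D$ is the next finite set added to $F$, then $\Phi_e(F\cup D)\succeq w_e$ for all $e<m$. We treat several functionals in one tuple because one and the same $D$ must serve all of them. The sets from which such a $D$ can be taken form the class
\[
\mathcal L^F_w=\{Y:\ \exists\text{ finite }D\ne\emptyset,\ D\subseteq Y,\ \min D>\max F,\ \Phi_e(F\cup D)\succeq w_e\text{ for all }e<m\}.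
\]
There is a computable function $\iota$ with $\mathcal L^F_w=\mathcal U_{\iota(F,w)}$; namely, let $W_{\iota(F,w)}$ be the set of all such $D$. The admissible forecasts are those in
\[
S(F)=\{w:\iota(F,w)\in M\},
\]
which is $\emptyset''$-computable uniformly in $F$.

Say that $w'$ \emph{extends} $w$ if $w'$ has at least as many components as $w$ and $w'_e\succeq w_e$ for every component $e$ of $w$. Then $\mathcal L^F_{w'}\subseteq\mathcal L^F_w$, so by Lemma~\ref{M}(b)
\begin{equation}\label{closed}
w'\in S(F)\text{ and }w'\text{ extends }w\ \Longrightarrow\ w\in S(F).
\end{equation}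
Appending empty strings to $w$ does not change $\mathcal L^F_w$; so, by Lemma~\ref{M}(b) again, it does not affect membership in $S(F)$.

\begin{lemma}\label{empty}
The empty tuple $(\,)$ is in $S(F)$.
\end{lemma}

\begin{proof}
The class $\mathcal L^F_{(\,)}$ consists of the sets with an element $>\max F$. Let $i=\iota(F,(\,))$ and $\mathcal A=\mathcal U_{M\cap[0,i)}$, which is large by Lemma~\ref{M}(a). We show that $\mathcal A\cap\mathcal L^F_{(\,)}$ is large; this means $i\in M$. Let $R_0\cup\dots\cup R_{r-1}=[n,\infty)$ and put $n'=\max(n,\max F+1)$. The sets $R_j\cap[n',\infty)$ cover $[n',\infty)$, so one of them is in $\mathcal A$. If it is empty, then $\emptyset\in\mathcal A$, so every set is in $\mathcal A$, and we may take another $j$ with $R_j\cap[n',\infty)\ne\emptyset$. In either case $R_j$ is in $\mathcal A$ and has an element $>\max F$.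
\end{proof}

We now make, for each $F$, longer and longer admissible forecasts, lengthening each component whenever this is possible. For each $e$ there are two outcomes. Either component $e$ grows at every opportunity, and the forecasts predict longer and longer initial segments of $\Phi_e^G$. Or it gets stuck; then further values of $\Phi_e$ lead to classes outside $M$, which we shall be able to avoid.

\textbf{The greedy process.} Fix $F$ and put $w^0_F=(\,)$. Given the $j$-tuple $w^j_F\in S(F)$, append an empty string. Then process the components $e=0,1,\dots,j$ in turn. If replacing the current $e$-th component $v$ by $v0$ gives a tuple in $S(F)$, do so; otherwise, if $v1$ gives a tuple in $S(F)$, use $v1$; otherwise leave the component unchanged. The result is $w^{j+1}_F\in S(F)$.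

The map $(F,j)\mapsto w^j_F$ is $\emptyset''$-computable, and $w^{j'}_F$ extends $w^j_F$ for $j'\ge j$. This nesting is what makes waiting free. Component $e$ is first processed in forming $w^{e+1}_F$, so after $w^j_F$ is formed ($j>e$) it has been processed $j-e$ times and $|w^j_{F,e}|\le j-e$. Call $F$ \emph{$e$-total} if $|w^j_{F,e}|=j-e$ for all $j>e$, that is, if the $e$-th component is lengthened every time.

\begin{lemma}\label{stuck}
If $F$ is not $e$-total, there are $\hat w\in S(F)$ having an $e$-th component, and $j_0$, such that
\begin{enumerate}
\item[(a)] for $a=0,1$, the tuple $\hat w[e\mapsto\hat w_ea]$ obtained by appending $a$ to the $e$-th component is not in $S(F)$;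
\item[(b)] for all $j\ge j_0$, $w^j_F$ extends $\hat w$ and $w^j_{F,e}=\hat w_e$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\hat w$ be the current tuple at the first moment when component $e$ is processed but not lengthened, and let $w^{j_0}_F$ be the tuple being formed then. All current tuples are in $S(F)$, so $\hat w\in S(F)$; the choice of the moment gives (a), and $w^j_F$ extends $\hat w$ for all $j\ge j_0$. If component $e$ were lengthened later, the first such step would produce a tuple in $S(F)$ that extends $\hat w[e\mapsto\hat w_ea]$ for some $a$. By \eqref{closed}, $\hat w[e\mapsto\hat w_ea]$ would be in $S(F)$, contradicting (a). So component $e$ remains $\hat w_e$, which gives (b).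
\end{proof}

\section{Blocks and thin closed sets}\label{sec:blocks}

Fix a total $\emptyset''$-computable $q:\omega\to\omega$. For Theorem~\ref{A} we take $q=0$; a large $q$ makes the closed sets below thinner. We now cut $\omega$ into blocks. When the block starting at $n_k$ is reached, we do not know which set $F\subseteq[0,n_k)$ will have been built. So the block must be long enough to serve the forecasts for \emph{all} these $F$, together with the first elements of $M$, and it must do so after any coloring with $k+1$ colors.

Let $n_0=0$ and $t_{-1}=0$. Given $n_k$, let
\begin{itemize}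
\item $t_k=\max\bigl(t_{k-1}+1,\ q(n_k)+n_k+k+1\bigr)$;
\item $I_k=(M\cap[0,k))\cup\{\iota(F,w^{t_k}_F):F\subseteq[0,n_k)\}$, a finite subset of $M$;
\item $n_{k+1}$ be the least $m>n_k$ such that every $\chi:[n_k,m)\to k+1$ has a color class in $\mathcal U_{I_k}$;
\item $b_k=[n_k,n_{k+1})$.
\end{itemize}
The number $n_{k+1}$ exists by Lemmas~\ref{M}(a) and \ref{compact}, since if some $m$ has the property then so does every larger $m$. All these objects are $\emptyset''$-computable; the search for $n_{k+1}$ asks only $\Sigma^0_1$ questions. Both $(n_k)$ and $(t_k)$ are strictly increasing, $n_k\ge k$, and $t_k>e$ for $k\ge e$.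

For $k\ge e$ let
\[
Q_{e,k}=\bigl\{w^{t_k}_{F,e}:\ F\subseteq[0,n_k),\ |w^{t_k}_{F,e}|=t_k-e\bigr\}\subseteq2^{t_k-e},
\]
so $|Q_{e,k}|\le2^{n_k}$, one string at most for each $F$. The $Q_{e,k}$ are finite sets, uniformly $\emptyset''$-computable. For $h\ge e$ let
\[
K_{e,h}=\{Z\in2^\omega:\ Z\upharpoonright(t_k-e)\in Q_{e,k}\text{ for all }k\ge h\},\qquad U_{e,h}=2^\omega\setminus K_{e,h}.
\]

\begin{lemma}\label{dense}
Each $U_{e,h}$ is a dense $\Sigma^0_1(\emptyset'')$ open set.
\end{lemma}

\begin{proof}
$U_{e,h}$ is the union of the cones $[v]$ with $|v|=t_k-e$, $v\notin Q_{e,k}$ and $k\ge h$, so it is $\Sigma^0_1(\emptyset'')$. For density, let $\nu$ be a string and choose $k\ge h$ with $k>e+|\nu|$. Then $t_k-e-|\nu|\ge n_k+k+1-e-|\nu|>n_k$, so $\nu$ has more than $2^{n_k}\ge|Q_{e,k}|$ extensions of length $t_k-e$. One of them, $v$, is not in $Q_{e,k}$, and $[v]\subseteq U_{e,h}\cap[\nu]$.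
\end{proof}

In view of Lemma~\ref{dense}, it remains to find, for a given covering, a solution $G$ such that every $Z\le_TG$ is in some $K_{e,h}$.

\section{Fat sets}\label{sec:fat}

The part containing $G$ must offer, in infinitely many blocks, what $\mathcal U_{I_k}$ asks for; and this must remain so when we pass to suitable pieces of finite partitions. Asking only that $Y\cap b_k\in\mathcal U_{I_k}$ for infinitely many $k$ gives no control over the pieces. We ask for more, with a loss that we can afford.

For $r\ge1$, say that $Y$ is \emph{$r$-big at $k$} if every $\chi:Y\cap b_k\to r$ has a color class in $\mathcal U_{I_k}$. For $r=1$ this says $Y\cap b_k\in\mathcal U_{I_k}$. Note that $\emptyset\notin\mathcal U_{I_k}$, because $\iota(\emptyset,w^{t_k}_\emptyset)\in I_k$ and the finite sets $D$ in the definition of $\mathcal L^F_w$ are nonempty. Hence for $1\le r'\le r$, if $Y$ is $r$-big at $k$ it is $r'$-big at $k$: regard a coloring with $r'$ colors as one with $r$ colors, the additional classes being empty and thus not in $\mathcal U_{I_k}$. Call $Y$ \emph{fat} if for every $r\ge1$ it is $r$-big at infinitely many $k$.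

\begin{lemma}\label{fat}
\begin{enumerate}
\item[(a)] $\omega$ is fat.
\item[(b)] If $Y$ is fat and $Y\subseteq Y_0\cup\dots\cup Y_{s-1}$, then some $Y\cap Y_j$ is fat.
\item[(c)] If $Y$ is fat, then so is $Y\cap[n,\infty)$ for every $n$.
\item[(d)] If $Y$ is fat, then $Y\in\mathcal U_i$ for all $i\in M$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By the choice of $n_{k+1}$, $\omega$ is $(k+1)$-big at $k$, so it is $r$-big at every $k\ge r-1$.

(b) We first show: if $Y$ is $rs$-big at $k$, then some $Y\cap Y_j$ is $r$-big at $k$. Otherwise, for each $j<s$ there is $\chi_j:Y\cap Y_j\cap b_k\to r$ with no class in $\mathcal U_{I_k}$. Color $x\in Y\cap b_k$ by the pair $(j,\chi_j(x))$ with $j$ least such that $x\in Y_j$. This uses $rs$ colors, and every class is contained in a class of some $\chi_j$, so by upward closure no class is in $\mathcal U_{I_k}$, a contradiction.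

Now suppose that no $Y\cap Y_j$ is fat. For each $j$ there is $r_j$ such that $Y\cap Y_j$ is $r_j$-big at only finitely many $k$. With $r=\max_jr_j$, every $Y\cap Y_j$ is $r$-big at only finitely many $k$, since $r$-big implies $r_j$-big. But $Y$ is $rs$-big at infinitely many $k$, and at each of these some $Y\cap Y_j$ is $r$-big. Since there are finitely many $j$, this is a contradiction.

(c) $Y\cap b_k\subseteq[n,\infty)$ for all sufficiently large $k$.

(d) Choose $k>i$ such that $Y$ is $1$-big at $k$. Then $Y\cap b_k\in\mathcal U_{I_k}\subseteq\mathcal U_i$, since $i\in M\cap[0,k)\subseteq I_k$. By upward closure $Y\in\mathcal U_i$.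
\end{proof}

The finiteness of the covering enters the proof only through (b). The initial segments of $M$ were put into $I_k$ for the sake of (d), and (d) is what allows us to escape, inside a fat set, from any class that was not admitted to $M$:

\begin{lemma}\label{escape}
If $Y$ is fat and $i\notin M$, there is a fat $Y'\subseteq Y$ with $Y'\notin\mathcal U_i$.
\end{lemma}

\begin{proof}
Take $n$ and $R_0,\dots,R_{r-1}$ from Lemma~\ref{M}(c). By Lemma~\ref{fat}(b),(c), some $Y'=Y\cap[n,\infty)\cap R_j$ is fat. By Lemma~\ref{fat}(d), $Y'\in\mathcal U_{M\cap[0,i)}$, so $R_j\in\mathcal U_{M\cap[0,i)}$ by upward closure. As $R_j\notin\mathcal U_i\cap\mathcal U_{M\cap[0,i)}$, we get $R_j\notin\mathcal U_i$, and hence $Y'\notin\mathcal U_i$.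
\end{proof}

\section{Construction of the solution}\label{sec:constr}

\subsection*{Construction}

We build $G$ inside a fat part of the covering by finite extensions. Each step first shrinks the reservoir so that stuck functionals can give no further values, and then waits for a block in which the current forecast can be fulfilled.

Let $A^0\cup\dots\cup A^{r-1}\supseteq\omega$ be arbitrary. By Lemma~\ref{fat}(a),(b) some part $A=A^p$ is fat; fix it. We build finite sets $F_s$, fat sets $X_s$ and numbers $k_s\ge s$ with
\[
F_s\subseteq A\cap[0,n_{k_s}),\qquad X_s\subseteq A\cap[n_{k_s},\infty).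
\]
Here $F_s$ is the part of $G$ built so far, $X_s$ is the reservoir for further elements, and $b_{k_s}$ is the next block to be considered. Start with $F_0=\emptyset$, $X_0=A$, $k_0=0$.

\emph{Step $s$.}
\begin{enumerate}
\item[1.] \emph{Escape where forecasts are stuck.} For each $e\le s$ such that $F_s$ is not $e$-total, take $\hat w=\hat w^{s,e}$ and $j_0=j_0^{s,e}$ from Lemma~\ref{stuck} for $F=F_s$. The indices $\iota(F_s,\hat w[e\mapsto\hat w_ea])$, $a=0,1$, are not in $M$. Apply Lemma~\ref{escape} successively to all these finitely many indices. Non-membership in an upward closed class passes to subsets, so we get a fat $X_s'\subseteq X_s$ that for all such $e$ lies in neither of the two classes $\mathcal L^{F_s}_{\hat w[e\mapsto\hat w_ea]}$, $a=0,1$. (If there is no such $e$, let $X_s'=X_s$.)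

\item[2.] \emph{Wait, then fulfill the forecast.} Choose $\kappa_s\ge k_s$ with $t_{\kappa_s}\ge j_0^{s,e}$ for all $e$ treated in 1, and with $X'_s\cap b_{\kappa_s}\in\mathcal U_{I_{\kappa_s}}$. This is possible because $X_s'$ is $1$-big at infinitely many $k$. Since $F_s\subseteq[0,n_{\kappa_s})$, the index $\iota(F_s,w^{t_{\kappa_s}}_{F_s})$ is in $I_{\kappa_s}$. So there is a finite nonempty $D_s\subseteq X_s'\cap b_{\kappa_s}$ with
\begin{equation}\label{star}
\Phi_e(F_s\cup D_s)\succeq w^{t_{\kappa_s}}_{F_s,e}\quad\text{for all }e<t_{\kappa_s}.
\end{equation}

\item[3.] Let $F_{s+1}=F_s\cup D_s$, $k_{s+1}=\kappa_s+1$ and $X_{s+1}=X_s'\cap[n_{k_{s+1}},\infty)$. The set $X_{s+1}$ is fat by Lemma~\ref{fat}(c).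
\end{enumerate}

Let $G=\bigcup_sF_s\subseteq A$. Since $F_s\subseteq[0,n_{k_s})$ and $D_s\ne\emptyset$ is contained in $[n_{k_s},\infty)$, the set $G$ is infinite and $F_s=G\cap[0,\max F_s]$ for all $s$, so \eqref{limit} applies. For $s'>s$,
\begin{equation}\label{later}
F_{s'}\setminus F_s=D_s\cup\dots\cup D_{s'-1}\ \text{ is a nonempty subset of }X_s'\text{ with minimum}>\max F_s,
\end{equation}
because $X'_{s+1}\subseteq X_{s+1}\subseteq X'_s$, and so on.

\subsection*{Verification}

Let $Z\in2^\omega$ with $Z\le_TG$, and fix $e$ with $Z=\Phi_e^G$.

\begin{lemma}\label{total}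
$F_s$ is $e$-total for every $s\ge e$.
\end{lemma}

\begin{proof}
Suppose $F_s$ is not $e$-total, where $s\ge e$. Then $e$ is treated in step $s$; let $\hat w=\hat w^{s,e}$. As $t_{\kappa_s}\ge j_0^{s,e}$, the tuple $w^{t_{\kappa_s}}_{F_s}$ extends $\hat w$. By \eqref{star}, $\Phi_{e'}(F_{s+1})\succeq\hat w_{e'}$ for every component $e'$ of $\hat w$.

By \eqref{limit} there is $s'>s$ with $|\Phi_e(F_{s'})|>|\hat w_e|$. Since $\Phi_e(F_{s'})\succeq\Phi_e(F_{s+1})\succeq\hat w_e$, we have $\Phi_e(F_{s'})\succeq\hat w_ea$ for some $a\in\{0,1\}$. Also $\Phi_{e'}(F_{s'})\succeq\Phi_{e'}(F_{s+1})\succeq\hat w_{e'}$ for the other components $e'$. By \eqref{later}, $D=F_{s'}\setminus F_s$ witnesses $X_s'\in\mathcal L^{F_s}_{\hat w[e\mapsto\hat w_ea]}$. This contradicts the choice of $X_s'$.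
\end{proof}

\begin{lemma}\label{inK}
$Z\in K_{e,h}$ for $h=k_e$, and $h\ge e$.
\end{lemma}

\begin{proof}
We have $k_e\ge e$ by construction. Let $k\ge h$. As $k_{s+1}=\kappa_s+1$, the integer intervals $\{k_s,\dots,\kappa_s\}$ with $s\ge e$ partition the integers $\ge h$. So there is $s\ge e$ with $k_s\le k\le\kappa_s$: when block $k$ was considered, the set built so far was $F_s$. Then $F_s\subseteq[0,n_k)$, and $|w^{t_k}_{F_s,e}|=t_k-e$ by Lemma~\ref{total}, so $w^{t_k}_{F_s,e}\in Q_{e,k}$. Since $t_k\le t_{\kappa_s}$, the forecasts are nested, and with \eqref{limit} and \eqref{star}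
\[
Z\ \succeq\ \Phi_e(F_{s+1})\ \succeq\ w^{t_{\kappa_s}}_{F_s,e}\ \succeq\ w^{t_k}_{F_s,e}.
\]
Hence $Z\upharpoonright(t_k-e)=w^{t_k}_{F_s,e}\in Q_{e,k}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{B} for $B=\emptyset$, and of Theorem~\ref{A}]
The objects $n_k,t_k,Q_{e,k}$ were defined in Section~\ref{sec:blocks} without reference to the covering and have the required properties. Lemma~\ref{inK} is the assertion about $G$. For Theorem~\ref{A} let $q=0$. By Lemma~\ref{inK} every $Z\in2^\omega$ with $Z\le_TG$ is outside some $U_{e,h}$, and by Lemma~\ref{dense} this is a dense $\Sigma^0_1(\emptyset'')$ open set. So $Z$ is not weakly $3$-generic.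
\end{proof}

\section{Relativization, consequences, sharpness}\label{sec:cons}

\begin{proof}[Proof of Theorem~\ref{B} for arbitrary $B$]
The following changes are needed. Let $\Phi_e(F)$ be computed with oracle $B\oplus\sigma_F$: it is the longest string $v$ with $|v|\le|\sigma_F|$ such that for $x<|v|$ the computation of $\Phi_e$ on $x$ halts within $|\sigma_F|$ steps, queries only numbers below $|\sigma_F|$ in the second half of the oracle, and outputs $v(x)$. Then $(F,e)\mapsto\Phi_e(F)$ is $B$-computable, the monotonicity in Section~\ref{sec:conv} holds as before, and \eqref{limit} holds for $Z=\Phi_e^{B\oplus G}$. Let $W_i$ be the $i$-th set of finite sets that is c.e.\ in $B$. The function $\iota$ can still be taken computable, since a program enumerating $W_{\iota(F,w)}$ with oracle $B$ is obtained uniformly from $F$ and $w$. For finite $D$ the relation $D\in\mathcal U_I$ is $\Sigma^0_1(B)$, so largeness of $\mathcal U_I$ is $\Pi^0_2(B)$ and $M\le_TB''$. With $q$ now $B''$-computable and $\emptyset''$ replaced by $B''$, everything else in Sections~\ref{sec:large}--\ref{sec:constr} is unchanged.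
\end{proof}

As usual, a set is weakly $3$-generic relative to $B$ if it lies in all dense $\Sigma^0_1(B'')$ open sets, and Kurtz random relative to $B''$ if it lies in all $\Sigma^0_1(B'')$ open sets of measure one, for the uniform measure on $2^\omega$. Let $C^{B''}$ denote plain Kolmogorov complexity relative to $B''$.

\begin{corollary}\label{cor}
Let $A^0\cup\dots\cup A^{r-1}\supseteq\omega$, and let $B\subseteq\omega$. For $q$ and $G$ as in Theorem~\ref{B}:
\begin{enumerate}
\item[(a)] $G\oplus B$ computes no set that is weakly $3$-generic relative to $B$.
\item[(b)] $G\oplus B$ computes no set that is Kurtz random relative to $B''$.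
\item[(c)] Given an unbounded nondecreasing $B''$-computable $g:\omega\to\omega$, one can choose $q$, and accordingly $G$, so that for every $Z\in2^\omega$ with $Z\le_TG\oplus B$ there are infinitely many $\ell$ with $C^{B''}(Z\upharpoonright\ell)\le g(\ell)$.
\end{enumerate}
\end{corollary}

\begin{proof}
Let $Z\in2^\omega$ with $Z\le_TG\oplus B$, and take $e\le h$ for $Z$ from Theorem~\ref{B}. Let $K_{e,h}$ and $U_{e,h}$ be defined from the $Q_{e,k}$ as in Section~\ref{sec:blocks}, so that $Z\notin U_{e,h}$.

(a) The proof of Lemma~\ref{dense} uses only $|Q_{e,k}|\le2^{n_k}$, $t_k\ge n_k+k+1$ and the computability of the $Q_{e,k}$ and $t_k$ from the oracle, here $B''$. So it shows that $U_{e,h}$ is a dense $\Sigma^0_1(B'')$ open set.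

(b) For every $k\ge h$ the measure of $K_{e,h}$ is at most $|Q_{e,k}|\,2^{-(t_k-e)}\le2^{n_k-(t_k-e)}\le2^{e-k-1}$. So $K_{e,h}$ has measure zero, and $U_{e,h}$ is a $\Sigma^0_1(B'')$ open set of measure one that does not contain $Z$.

(c) Let $q(n)$ be the least $\ell$ with $g(\ell)\ge3n$; it exists since $g$ is unbounded, and $q$ is $B''$-computable. Let $k\ge h$. With $e$ fixed, the string $Z\upharpoonright(t_k-e)\in Q_{e,k}$ can be described by $k$ together with its position in $Q_{e,k}$, given as a string of length $n_k$. Write $k$ in binary, preceded by a self-delimiting code $1^{a}0$ for the length $a$ of its binary expansion. From $k$ the oracle $B''$ computes $n_k$ and $Q_{e,k}$. Since $k\le n_k$, this gives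
\[
C^{B''}\bigl(Z\upharpoonright(t_k-e)\bigr)\le n_k+2\log_2(n_k+1)+O_e(1)\le3n_k
\]
for all large $k$. As $t_k-e\ge q(n_k)+n_k+k+1-e\ge q(n_k)$ and $g$ is nondecreasing, $3n_k\le g(q(n_k))\le g(t_k-e)$. The lengths $\ell=t_k-e$ strictly increase with $k$, so there are infinitely many of them.
\end{proof}

\begin{proposition}\label{sharp}
For $n\ge1$, the statement ``every covering $A^0\cup A^1\supseteq\omega$ has some $G\in[A^0]^\omega\cup[A^1]^\omega$ that computes no weakly $n$-generic set'' holds iff $n\ge3$. The same is true with ``$n$-generic'' in place of ``weakly $n$-generic''.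
\end{proposition}

\begin{proof}
Let $n\ge3$. Every $n$-generic set is weakly $n$-generic, and every weakly $n$-generic set is weakly $3$-generic since $\Sigma^0_1(\emptyset'')$ open sets are $\Sigma^0_1(\emptyset^{(n-1)})$. So Theorem~\ref{A} applies.

Let $n\in\{1,2\}$. Take the covering of Proposition~\ref{gap} for a list of the $\Delta^0_3$ functions. By the known fact quoted before the conjecture, each of its solutions computes a $2$-generic set. Since $\Sigma^0_1$ open sets are $\Sigma^0_1(\emptyset')$, such a set is $n$-generic, hence weakly $n$-generic, for $n=1,2$.
\end{proof}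

\begin{remark}
Take the covering of Proposition~\ref{gap} for a list of all arithmetical functions, and apply Theorem~\ref{A} to it. The resulting $G$ computes a function that is dominated by no arithmetical function, but computes no weakly $3$-generic set. So the passage from fast growth to genericity does not extend from level $2$ to level $3$.
\end{remark}

\begin{thebibliography}{1}
\bibitem{slides} \emph{Lowness Of The Piegeonhole Principle}, slides, \texttt{http://www.lacl.fr/\allowbreak\textasciitilde benoit.monin/\allowbreak ressources/\allowbreak slides/\allowbreak 2019cie.pdf}.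
\end{thebibliography}
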